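\title{Continuum many Borel quotients $\mathcal{P}(\omega)/\mathcal{I}$ up to forcing equivalence}

\begin{abstract}
We prove in ZFC that there are $\mathfrak{c}$ many $F_{\sigma\delta}$ ideals $\mathcal{I}$ on $\omega$ whose quotients $\mathcal{P}(\omega)/\mathcal{I}$ are pairwise not forcing equivalent. To each infinite $A\subseteq\omega$ we attach an ideal $\mathcal{I}_A$, defined from iterated $\ell^p$-means on a finitely branching tree. Forcing with its quotient adds a sequence that escapes all narrow ground-model slaloms on the coordinates in $A$, while on the coordinates outside $A$ every sequence of the extension is captured by such a slalom. Under CH all quotients by $F_\sigma$ ideals are forcing equivalent, so $F_{\sigma\delta}$ cannot be replaced by $F_\sigma$ in ZFC.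
\end{abstract}

\section{The question}\label{sec:intro}

An \emph{ideal} on $\omega$ is a family $\mathcal{I}\subseteq\mathcal{P}(\omega)$ that is closed under subsets and finite unions, contains all finite sets, and does not contain $\omega$. The sets in $\mathcal{I}^{+}=\mathcal{P}(\omega)\setminus\mathcal{I}$ are called \emph{$\mathcal{I}$-positive}. We identify $\mathcal{P}(\omega)$ with the Cantor space $2^{\omega}$ via characteristic functions, and we call $\mathcal{I}$ \emph{Borel}, $F_\sigma$ (a countable union of closed sets) or $F_{\sigma\delta}$ (a countable intersection of $F_\sigma$ sets) if it is such a subset of $2^\omega$. The quotient Boolean algebra $\mathcal{P}(\omega)/\mathcal{I}$ consists of the classes $[Y]$ modulo symmetric difference in $\mathcal{I}$. We regard it as a forcing notion: the conditions are the classes $[Y]$ with $Y\in\mathcal{I}^+$, and $[Y]\le[Z]$ if and only if $Y\setminus Z\in\mathcal{I}$. Two forcing notions are \emph{forcing equivalent} if their Boolean completions (regular open algebras) are isomorphic. All of this makes sense for ideals on any countably infinite set, and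 a bijection of that set with $\omega$ preserves both the Borel class of the ideal and the quotient. Let $\mathfrak{c}=2^{\aleph_0}$. The following question is posed in \cite{FP}.

\medskip
\noindent\textbf{Question.} \emph{Are there $\mathfrak{c}$ many Borel ideals $\mathcal{I}$ on $\omega$ whose quotients $\mathcal{P}(\omega)/\mathcal{I}$ are pairwise not forcing equivalent?}
\medskip

There are only $\mathfrak{c}$ Borel subsets of $2^\omega$, so the question is whether the trivial upper bound is attained. The first examples point the other way. For the ideal $\mathrm{Fin}$ of finite sets, infinite sets $Y_0\supseteq Y_1\supseteq\cdots$ have a common lower bound in the quotient, namely $\{n_0<n_1<\cdots\}$ with $n_k\in Y_k$; hence $\mathcal{P}(\omega)/\mathrm{Fin}$ adds no reals. The same holds for every $F_\sigma$ ideal, and under CH all quotients by $F_\sigma$ ideals fall into one class (Section~\ref{sec:Fsigma}). Forcing equivalence is coarse because it remembers only a dense part of the order, and what separates two classes is, in practice, a property of the generic extension. A property such as ``no new reals''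 or ``every new function $\omega\to\omega$ is bounded by an old one'' splits the quotients into two groups only. To reach $\mathfrak{c}$ classes we use one property for each infinite set $C\subseteq\omega$, and we build ideals whose quotients have these properties for prescribed $C$.

\begin{theorem}\label{thm:main}
There are $\mathfrak{c}$ many $F_{\sigma\delta}$ ideals on $\omega$ whose quotients are pairwise not forcing equivalent. Consequently the quotients $\mathcal{P}(\omega)/\mathcal{I}$ with $\mathcal{I}$ Borel fall into exactly $\mathfrak{c}$ forcing equivalence classes.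
\end{theorem}

We work in ZFC; CH appears only as a stated hypothesis, in Theorem~\ref{thm:more}(4) and Lemma~\ref{lem:CH}. Section~\ref{sec:results} states the separating properties and derives Theorem~\ref{thm:main} from them. Section~\ref{sec:idea} shows the mechanism on a two-level example. Sections~\ref{sec:phi}--\ref{sec:thin} are free of forcing and study a submeasure on closed sets. The ideals are defined in Section~\ref{sec:ideal}, and the remaining sections analyze their quotients.

\section{Slaloms and the precise results}\label{sec:results}

\subsection*{Forcing}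
A forcing notion is a partial order $\mathbb{P}$; its elements are conditions, and $q\le p$ reads ``$q$ is stronger than $p$''. Two conditions are \emph{compatible} if they have a common lower bound, and $p\perp q$ means that they are not. A set $D\subseteq\mathbb{P}$ is \emph{dense} if every condition has a lower bound in $D$. The completion of $\mathbb{P}$ is the algebra of regular open sets for the topology whose open sets are the downward closed sets. We write $V$ for the ground model; a filter $G$ on $\mathbb{P}$ is \emph{$V$-generic} if it meets every dense set in $V$. As usual, arguments with generic filters abbreviate statements about the forcing relation $\Vdash$. We use the following textbook facts.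
\begin{itemize}
\item[(F1)] $p\Vdash\theta$ if and only if $\theta$ holds in $V[G]$ for every generic $G\ni p$. If the conditions forcing $\theta$ are dense, then every condition forces $\theta$; we then say that $\mathbb{P}$ forces $\theta$. If $p\Vdash\dot y\in V$, then every $q\le p$ has an extension $r$ that \emph{decides} $\dot y$, that is, $r\Vdash\dot y=\check e$ for some $e\in V$.
\item[(F2)] If $\mathbb{P}$ is the set of nonzero elements of a Boolean algebra and $G$ is generic, then $G$ is an ultrafilter: it is closed under finite meets, and if a finite join is in $G$, then so is one of its terms.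
\item[(F3)] A dense subset of $\mathbb{P}$ is forcing equivalent to $\mathbb{P}$. An isomorphism of completions preserves the Boolean values of statements about check names, so a statement with ground-model parameters that is forced by $\mathbb{P}$ is forced by every equivalent $\mathbb{P}'$. Equivalent forcing notions have the same generic extensions.
\item[(F4)] ``$\mathbb{P}$ below $p$'' is the forcing notion $\{q\in\mathbb{P}:q\le p\}$. The upward closure in $\mathbb{P}$ of a $V$-generic filter for it is a $V$-generic filter for $\mathbb{P}$.
\end{itemize}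

\subsection*{Slaloms}
Define integers $N_n$, $p_n$, $b_n$ by the recursion
\[
N_n=\prod_{i<n}b_i,\qquad p_n=2^{n+1}(1+\log_2N_n),\qquad b_n=N_n2^{p_n},
\]
starting from $N_0=1$. By induction each $N_n$ is a power of $2$, so $p_n$ is an integer, and $p_n\ge2$. Since $(\log_2N_n)/p_n\le2^{-n-1}$ and $N_n/b_n=2^{-p_n}$,
\begin{equation}\label{eq:params}
\prod_{n}N_n^{-1/p_n}\ \ge\ \prod_n2^{-2^{-n-1}}=\frac12,\qquad\qquad \Big(\frac{N_n}{b_n}\Big)^{1/p_n}=\frac12 .
\end{equation}
Apart from the definition of $N_n$ and $p_n\ge1$, only \eqref{eq:params} is used. As usual $b_n=\{0,\dots,b_n-1\}$.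

\begin{definition}
Let $C\subseteq\omega$ be infinite. A \emph{$C$-slalom} is a function $S$ on $C$ with $\emptyset\ne S(n)\subseteq b_n$ and $|S(n)|\le N_n$ for all $n\in C$. It \emph{captures} $z\in\prod_{n\in C}b_n$ if $z(n)\in S(n)$ for all $n\in C$.
\end{definition}

A slalom is a prediction of $z$ that allows $N_n$ guesses out of $b_n$ at coordinate $n$. Every $z\in V$ is captured by the ground-model slalom $n\mapsto\{z(n)\}$. Whether all $z$ in an extension are captured by ground-model $C$-slaloms measures how unpredictable the new reals are at the scales $n\in C$.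

For each infinite $A\subseteq\omega$, Definition~\ref{def:ideal} gives an ideal $\mathcal{I}_A$ on a countably infinite set $\mathbb{T}_A$. Put $\mathbb{Q}_A=\mathcal{P}(\mathbb{T}_A)/\mathcal{I}_A$.

\begin{theorem}\label{thm:capture}
Let $A\subseteq\omega$ be infinite.
\begin{itemize}
\item[(a)] $\mathcal{I}_A$ is an $F_{\sigma\delta}$ ideal.
\item[(b)] If $C\subseteq A$ is infinite, then $\mathbb{Q}_A$ forces that some $z\in\prod_{n\in C}b_n$ is captured by no $C$-slalom from $V$.
\item[(c)] If $C\subseteq\omega$ is infinite and $C\cap A=\emptyset$, then $\mathbb{Q}_A$ forces that every $z\in\prod_{n\in C}b_n$ is captured by a $C$-slalom from $V$.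
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:noneq}
If $A,B\subseteq\omega$ are infinite and $A\setminus B$ is infinite, then $\mathbb{Q}_A$ and $\mathbb{Q}_B$ are not forcing equivalent.
\end{corollary}

\begin{proof}
Let $C=A\setminus B$ and let $\Sigma\in V$ be the set of all $C$-slaloms of $V$. The statement ``some $z\in\prod_{n\in C}b_n$ is captured by no member of $\Sigma$'' has only ground-model parameters. It is forced by $\mathbb{Q}_A$ by Theorem~\ref{thm:capture}(b), and its negation is forced by $\mathbb{Q}_B$ by Theorem~\ref{thm:capture}(c), since $C\cap B=\emptyset$. By (F3) the completions are not isomorphic.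
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:capture}]
Let $\mathcal{A}$ be an almost disjoint family of $\mathfrak{c}$ infinite subsets of $\omega$, that is, a family in which distinct members have finite intersection. (Identify $\omega$ with $2^{<\omega}$ and take the sets $\{y{\restriction}n:n\in\omega\}$ for $y\in2^\omega$.) For distinct $A,B\in\mathcal{A}$ the set $A\setminus B$ is infinite, so the $F_{\sigma\delta}$ ideals $\mathcal{I}_A$, $A\in\mathcal{A}$, have pairwise non-equivalent quotients by Corollary~\ref{cor:noneq}. There are only $\mathfrak{c}$ Borel sets, so the number of classes is exactly $\mathfrak{c}$.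
\end{proof}

The proof gives more information on the family $\mathbb{Q}_A$. For a subset $a$ of the underlying set let $\mathcal{I}{\restriction}a=\mathcal{I}\cap\mathcal{P}(a)$. A forcing notion is \emph{$\omega^\omega$-bounding} if it forces that every function $\omega\to\omega$ is bounded by a function from $V$.

\begin{theorem}\label{thm:more}
Let $A,B\subseteq\omega$ be infinite.
\begin{itemize}
\item[(1)] If $A\setminus B$ is infinite, then no generic extension by $\mathbb{Q}_B$ (below any condition) contains a $V$-generic filter for $\mathbb{Q}_A$ (below any condition).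
\item[(2)] The following are equivalent: \emph{(i)} $A\triangle B$ is finite; \emph{(ii)} there are $a\in\mathcal{I}_A^+$, $d\in\mathcal{I}_B^+$ and a bijection $a\to d$ carrying $\mathcal{I}_A{\restriction}a$ onto $\mathcal{I}_B{\restriction}d$; \emph{(iii)} there are $a\in\mathcal{I}_A^+$ and $d\in\mathcal{I}_B^+$ such that $\mathbb{Q}_A$ below $[a]$ and $\mathbb{Q}_B$ below $[d]$ are forcing equivalent.
\item[(3)] For every $\mathbb{Q}_A$-name $\dot g$ for a function $\omega\to V$ and every condition there are a stronger condition and a sequence $(E_j)_{j\in\omega}\in V$ of finite sets such that the stronger condition forces $\dot g(j)\in E_j$ for all $j$. In particular $\mathbb{Q}_A$ is $\omega^\omega$-bounding and preserves $\omega_1$.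
\item[(4)] No $\mathcal{I}_A$ is $F_\sigma$. Under CH all quotients by $F_\sigma$ ideals are forcing equivalent, so ``$F_{\sigma\delta}$'' cannot be replaced by ``$F_\sigma$'' in Theorem~\ref{thm:main} in ZFC.
\end{itemize}
\end{theorem}

\section{The mechanism on two levels}\label{sec:idea}

Forcing with $\mathbb{Q}_A$ adds a point $x_G$ of $\prod_{n\in A}b_n$. A condition determines a ``large'' closed set of candidates for $x_G$, and any sequence $z$ in the extension can be confined, coordinate by coordinate, to the values of a continuous function $F$ on such a set. Everything depends on what ``large'' means.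

Give a set $B\subseteq b_n$ the size $\nu_n(B)=(|B|/b_n)^{1/p_n}$. Two facts follow from the choice of the parameters.
\begin{itemize}
\item \emph{Narrow sets are small.} If $|B|\le N_n$, then $\nu_n(B)\le\frac12$, by \eqref{eq:params}.
\item \emph{Few colors cost little.} If $B$ is colored with at most $N_n$ colors, then some color class has at least $|B|/N_n$ elements, so its size is at least $N_n^{-1/p_n}\nu_n(B)$; and $\prod_nN_n^{-1/p_n}\ge\frac12$.
\end{itemize}
This explains the order of the choices: $N_n$ is the number of possible values of $z{\restriction}n$, the exponent $p_n$ is large enough to make $N_n$ colors cheap, and $b_n$ is large enough to make $N_n$ points small. The first values are $N_0=1$, $p_0=2$, $b_0=4$; $N_1=4$, $p_1=12$, $b_1=2^{14}$; $N_2=2^{16}$, $p_2=136$, $b_2=2^{152}$.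

\begin{example}\label{ex:two}
Suppose that $0,2\in A$ and $1\notin A$, and that $z(1)$ is read from two coordinates of the generic point by a function $F\colon b_0\times b_2\to b_1$. The function $F$ may take all $2^{14}$ values, and a slalom may list only $N_1=4$ of them. For each $i<4$ color $b_2$ by $j\mapsto F(i,j)$ and let $B_i$ be a largest color class. Then $|B_i|\ge2^{152-14}$, so $\nu_2(B_i)\ge2^{-14/136}>2^{-1/8}$. On $H=\{(i,j):j\in B_i\}$ the value $F(i,j)$ depends only on $i$, so $F$ takes at most $4$ values on $H$. If we measure $H$ by the $\ell^{p_0}$-mean of the sizes of its fibers, then it is still large: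
\[
\Big(\tfrac14\sum_{i<4}\nu_2(B_i)^2\Big)^{1/2}>2^{-1/8}.
\]
We did not thin out coordinate $0$. To make $F$ constant we might have to keep a single $i$, at the cost $\nu_0(\{i\})=\frac12$; the slalom is given width $N_1=b_0$ to avoid this.

Now suppose instead that $1\in A$ and that $z(1)$ is the coordinate $x(1)$ itself. To confine it to $4$ values we must keep a set of size at most $(4/2^{14})^{1/12}=\frac12$. One such factor is harmless, but infinitely many bring the size down to $0$.
\end{example}

In general, at a coordinate $k\in A$ we color by the whole tuple of values $z(n)$ with $n<k$, $n\notin A$. There are at most $N_k$ such tuples, so the total loss is bounded by the first product in \eqref{eq:params}. This gives Theorem~\ref{thm:capture}(c), and the second half of the example gives (b). After the higher coordinates have been thinned out, the points of a lower coordinate carry different weights, so we need a weighted form of $\nu_n$; this is the $\ell^{p_n}$-mean. Neither extreme exponent works. For $p=1$ the size is the normalized counting measure, and $N$ colors may cost a factor $1/N$. For $p=\infty$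 colors are free, but a single point has full size.

Three tasks remain: to define the size of a closed set and show that it has enough of the properties of a measure (Sections~\ref{sec:phi} and~\ref{sec:exh}); to run Example~\ref{ex:two} on infinitely many levels (Section~\ref{sec:thin}); and to connect closed sets with a quotient $\mathcal{P}(\mathbb{T})/\mathcal{I}$ (Sections~\ref{sec:ideal} and~\ref{sec:read}).

\section{A submeasure on closed sets}\label{sec:phi}

Fix an infinite $A\subseteq\omega$ until the end of Section~\ref{sec:read}. Let $\beta_n=b_n$ for $n\in A$ and $\beta_n=1=\{0\}$ for $n\notin A$. Put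
\[
L_n=\prod_{i<n}\beta_i,\qquad \mathbb{T}=\mathbb{T}_A=\bigcup_nL_n,\qquad X=\prod_{n}\beta_n .
\]
So $\mathbb{T}$ is a finitely branching tree that splits exactly at the levels in $A$, and $X$ is the compact space of its branches. For a node $s\in\mathbb{T}$ let $|s|$ be its length, $\mathbb{T}_s=\{t\in\mathbb{T}:s\subseteq t\}$ and $X_s=\{x\in X:s\subset x\}$; the clopen sets $X_s$ form a basis of $X$. For $E\subseteq L_l$ let $X_E=\bigcup_{t\in E}X_t$, and for $K\subseteq X$ let $K{\restriction}l=\{x{\restriction}l:x\in K\}$. If $K$ is closed, then $K=\bigcap_lX_{K\restriction l}$.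

\subsection*{Means}
For $w\in[0,\infty)^{\beta_n}$ let
\[
\Phi_n(w)=\Big(\frac1{\beta_n}\sum_{i<\beta_n}w_i^{\,p_n}\Big)^{1/p_n}.
\]
For $n\notin A$ this is $w_0$, and for $n\in A$ we have $\Phi_n(1_B)=\nu_n(B)$.
\begin{itemize}
\item[($\Phi$1)] $\Phi_n$ is continuous, $\Phi_n(\lambda w)=\lambda\Phi_n(w)$ for $\lambda\ge0$, $\Phi_n(1,\dots,1)=1$, and $\Phi_n(w+w')\le\Phi_n(w)+\Phi_n(w')$ by Minkowski's inequality, as $p_n\ge1$.
\item[($\Phi$2)] $\Phi_n$ is strictly monotone: if $w\le w'$ coordinatewise and $w\ne w'$, then $\Phi_n(w)<\Phi_n(w')$.
\item[($\Phi$3)] If $\beta_n$ is partitioned into at most $N$ pieces, then some piece $B$ satisfies $\Phi_n(w1_B)\ge N^{-1/p_n}\Phi_n(w)$, because $\Phi_n(w)^{p_n}$ is the sum of the numbers $\Phi_n(w1_B)^{p_n}$ over all pieces.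
\end{itemize}
We iterate these means down the tree. For $u\colon L_l\to[0,\infty)$ and $|s|\le l$ define $\|u\|_s$ by downward recursion on $|s|$:
\[
\|u\|_s=u(s)\ \text{ if }|s|=l,\qquad \|u\|_s=\Phi_{|s|}\big((\|u\|_{s^\frown i})_{i<\beta_{|s|}}\big)\ \text{ if }|s|<l .
\]
By induction along this recursion, $\|\cdot\|_s$ is monotone, homogeneous and subadditive, $\|1\|_s=1$, and $\|u\|_s$ depends only on the values of $u$ on $L_l\cap\mathbb{T}_s$.

Call $f\colon\mathbb{T}\to[0,1]$ \emph{harmonic} if $f(s)=\Phi_{|s|}((f(s^\frown i))_i)$ for all $s$. Then $f(s)=\|f{\restriction}L_l\|_s$ whenever $|s|\le l$, and a pointwise limit of harmonic functions is harmonic by continuity. Moreover: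
\begin{itemize}
\item[(H)] If $f\le g$ are harmonic and $f(s)<g(s)$ for some $s$, then $f(\emptyset)<g(\emptyset)$.
\end{itemize}
Indeed, by ($\Phi$2) a strict inequality at a node passes to its predecessor.

\subsection*{The submeasure}
Let $K\subseteq X$ be closed and $|s|\le l$. For $t\in L_l$ let $u(t)=\|1_{K\restriction(l+1)}\|_t$. Then $u(t)\le1$, and $u(t)=0$ if $t\notin K{\restriction}l$, because then no $t^\frown i$ lies in $K{\restriction}(l+1)$. So $u\le1_{K\restriction l}$ and $\|1_{K\restriction(l+1)}\|_s=\|u\|_s\le\|1_{K\restriction l}\|_s$. We may therefore define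
\[
v_s(K)=\lim_{l\to\infty}\|1_{K\restriction l}\|_s=\inf_{l\ge|s|}\|1_{K\restriction l}\|_s,\qquad \varphi(K)=v_\emptyset(K).
\]
The number $v_s(K)$ is the relative size of $K$ in $X_s$. A closed set $K$ is \emph{positive} if $\varphi(K)>0$ and \emph{null} otherwise.

\begin{lemma}\label{lem:basic}
Let $K$, $K'$, $K^j$ be closed subsets of $X$ and $s\in\mathbb{T}$.
\begin{itemize}
\item[(V1)] $0\le v_s\le1$, $v_s(\emptyset)=0$, $v_s$ is monotone, $v_s(K\cup K')\le v_s(K)+v_s(K')$, and $v_s(K)=v_s(K\cap X_s)$.
\item[(V2)] The function $s\mapsto v_s(K)$ is harmonic.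
\item[(V3)] If $E\subseteq L_l$ and $|s|\le l$, then $v_s(X_E)=\|1_E\|_s$. In particular $\varphi(X)=1$ and $v_s(X_s)=1$.
\item[(V4)] $K\cap X_s$ is positive if and only if $v_s(K)>0$.
\item[(V5)] If for every $l$ we have $K^j{\restriction}l=K{\restriction}l$ for all large $j$, then $\varphi(K)\ge\limsup_j\varphi(K^j)$. If $K^0\supseteq K^1\supseteq\cdots$, then $\varphi(\bigcap_jK^j)=\lim_j\varphi(K^j)$.
\end{itemize}
\end{lemma}

\begin{proof}
(V1) Each claim holds for $\|1_{K\restriction l}\|_s$ and passes to the limit. For subadditivity use $1_{(K\cup K')\restriction l}\le1_{K\restriction l}+1_{K'\restriction l}$, and for the last claim use that $K{\restriction}l$ and $(K\cap X_s){\restriction}l$ have the same members in $\mathbb{T}_s$.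

(V2) Let $l\to\infty$ in the recursion for $\|1_{K\restriction l}\|_s$ and use continuity of $\Phi_{|s|}$.

(V3) For $t\in L_l$ the set $X_E\cap X_t$ is $X_t$ or $\emptyset$, so $v_t(X_E)=1_E(t)$. Apply (V2).

(V4) The function $g(t)=v_t(K\cap X_s)$ is harmonic, $g(s)=v_s(K)$, and $g(t)=0$ for the other $t\in L_{|s|}$. If $g(s)>0$, then $g(\emptyset)>0$ by (H) applied to $0\le g$. If $g(s)=0$, then $g(\emptyset)=\|0\|_\emptyset=0$.

(V5) Fix $l$. For large $j$ we have $\|1_{K\restriction l}\|_\emptyset=\|1_{K^j\restriction l}\|_\emptyset\ge\varphi(K^j)$, so $\|1_{K\restriction l}\|_\emptyset\ge\limsup_j\varphi(K^j)$; take the infimum over $l$. If the $K^j$ decrease and $K=\bigcap_jK^j$, then the finite sets $K^j{\restriction}l$ decrease and are eventually equal to some $E\supseteq K{\restriction}l$. For $t\in E$ the compact sets $K^j\cap X_t$ are nonempty, so $K\cap X_t\ne\emptyset$. Hence $E=K{\restriction}l$, the first part applies, and monotonicity gives the reverse inequality.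
\end{proof}

\begin{lemma}[boxes]\label{lem:box}
If $\emptyset\ne B_n\subseteq\beta_n$ for all $n$, then $\varphi(\prod_nB_n)=\prod_n(|B_n|/\beta_n)^{1/p_n}$.
\end{lemma}

\begin{proof}
Let $K=\prod_nB_n$ and $\lambda_n=(|B_n|/\beta_n)^{1/p_n}=\Phi_n(1_{B_n})$. We show by downward induction on $k\le l$ that $\|1_{K\restriction l}\|_s=\prod_{k\le n<l}\lambda_n$ for $s\in K{\restriction}k=\prod_{n<k}B_n$. This holds for $k=l$. For $k<l$ the vector $(\|1_{K\restriction l}\|_{s^\frown i})_i$ equals $\big(\prod_{k<n<l}\lambda_n\big)1_{B_k}$, and homogeneity gives the claim. Take $k=0$ and let $l\to\infty$.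
\end{proof}

Thus points are null, because $A$ is infinite and $b_n^{-1/p_n}\le\frac12$. Also $\varphi$ is far from additive: if $n\in A$ and $b_n$ is cut into two halves, then $X$ is cut into two clopen boxes, each of size $2^{-1/p_n}$. The next two lemmas say what survives of the Lebesgue density theorem and of inner regularity.

\begin{lemma}[density]\label{lem:density}
If $D$ is closed and positive and $0<\delta<1$, then $v_s(D)>1-\delta$ for some $s\in\mathbb{T}$.
\end{lemma}

\begin{proof}
Otherwise $v_t(D)\le(1-\delta)1_{D\restriction l}(t)$ for all $l$ and $t\in L_l$, since $v_t(D)=0$ when $D\cap X_t=\emptyset$. By (V2), monotonicity and homogeneity, $\varphi(D)\le(1-\delta)\|1_{D\restriction l}\|_\emptyset$. Letting $l\to\infty$ gives $\varphi(D)\le(1-\delta)\varphi(D)$, so $\varphi(D)=0$.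
\end{proof}

\begin{lemma}[inside or outside]\label{lem:inout}
Let $E$ be closed and positive and let $D$ be closed. Then $E\cap D$ is positive, or there is a node $t$ such that $X_t\cap D=\emptyset$ and $E\cap X_t$ is positive.
\end{lemma}

\begin{proof}
Suppose that $E\cap X_t$ is null whenever $X_t\cap D=\emptyset$. Let $E^l=E\cap X_{D\restriction l}$. Then $E$ is the union of $E^l$ and the finitely many null sets $E\cap X_t$, $t\in L_l\setminus D{\restriction}l$, so $\varphi(E)\le\varphi(E^l)$ by subadditivity. The sets $E^l$ decrease and have intersection $E\cap D$, so $\varphi(E\cap D)\ge\varphi(E)>0$ by (V5).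
\end{proof}

\section{Exhausting a closed set by finitely many good pieces}\label{sec:exh}

To read a name continuously we must decide one value after another while keeping most of the size at each step. A family $\mathcal{D}$ of closed positive sets is \emph{dense in $K$} if every closed positive subset of $K$ contains a member of $\mathcal{D}$. We need to know that finitely many members of $\mathcal{D}$ fill $K$ up to $\varepsilon$.

For a measure $\mu$ one takes finite unions $W_1\subseteq W_2\subseteq\cdots$ whose measures approach the supremum; if the supremum is below $\mu(K)$, then $K\setminus\bigcup_jW_j$ contains a compact positive set $D$, and $\mu(W_j\cup D)=\mu(W_j)+\mu(D)$ is eventually too large. For $\varphi$ there is no such formula, and $\bigcup_jW_j$ need not be closed. We replace this union by the harmonic function $f=\lim_jv_\bullet(W_j)$, and its complement by the set $Z$ of branches along which $f$ never comes close to $1$. A positive subset of $Z$ has density near $1$ at some node, where it beats $f$, and strict monotonicity carries this gain down to the root.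

\begin{proposition}\label{prop:exh}
Let $K$ be closed and positive, $\mathcal{D}$ dense in $K$, and $\varepsilon>0$. There are $D_1,\dots,D_r\in\mathcal{D}$ with $D_i\subseteq K$ and $\varphi(\bigcup_iD_i)>\varphi(K)-\varepsilon$.
\end{proposition}

\begin{proof}
Let $\mathcal{W}$ be the family of finite unions of members of $\mathcal{D}$ contained in $K$. It is nonempty and closed under finite unions. Let $\gamma=\sup_{W\in\mathcal{W}}\varphi(W)$ and suppose toward a contradiction that $\gamma<\varphi(K)$. Choose $W_1\subseteq W_2\subseteq\cdots$ in $\mathcal{W}$ with $\varphi(W_j)\to\gamma$ and let $f(s)=\lim_jv_s(W_j)$, an increasing limit. Then $f$ is harmonic and $f(\emptyset)=\gamma$. Choose $\delta\in(0,1)$ with $\eta:=\varphi(K)-\gamma/(1-\delta)>0$, and let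
\[
Z=\{x\in K:f(x{\restriction}n)\le1-\delta\text{ for all }n\},
\]
which is a closed set.

\emph{Claim: $Z$ is positive.} If not, pick $l$ with $\|1_{Z\restriction l}\|_\emptyset<\eta$ and let $U=X_{Z\restriction l}$. Then $U\supseteq Z$ is clopen and $\varphi(U)<\eta$ by (V3). Let $K^*=K\setminus U$, a closed set disjoint from $Z$. Each $x\in K^*$ has an initial segment $t$ with $f(t)>1-\delta$. By compactness there is a finite set $Q$ of nodes $t$ with $f(t)>1-\delta$ such that every $x\in K^*$ has an initial segment in $Q$. Fix $h$ with $|t|\le h$ for all $t\in Q$, and call a node $t$ with $|t|\le h$ \emph{low} if none of its proper initial segments is in $Q$. We show by downward induction on $|t|$ that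
\begin{equation}\label{eq:low}
v_t(K^*)\le f(t)/(1-\delta)\qquad\text{for every low }t.
\end{equation}
If $t\in Q$, then $v_t(K^*)\le1<f(t)/(1-\delta)$. If $t\notin Q$ and $|t|=h$, then no initial segment of $t$ is in $Q$, while a point of $K^*\cap X_t$ would have one of length at most $h$; so $K^*\cap X_t=\emptyset$ and $v_t(K^*)=0$. If $t\notin Q$ and $|t|<h$, then all $t^\frown i$ are low, and
\[
v_t(K^*)=\Phi_{|t|}\big((v_{t^\frown i}(K^*))_i\big)\le\Phi_{|t|}\big((f(t^\frown i)/(1-\delta))_i\big)=f(t)/(1-\delta).
\]
The root is low, so \eqref{eq:low} gives $\varphi(K^*)\le\gamma/(1-\delta)$ and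
\[
\varphi(K)\le\varphi(U)+\varphi(K^*)<\eta+\gamma/(1-\delta)=\varphi(K),
\]
which is absurd. The claim is proved.

Take $D\in\mathcal{D}$ with $D\subseteq Z$ and, by Lemma~\ref{lem:density}, a node $s$ with $v_s(D)>1-\delta$. Then $D\cap X_s\ne\emptyset$, so $s$ is an initial segment of a point of $Z$ and $f(s)\le1-\delta$. Let $g(t)=\lim_jv_t(W_j\cup D)$. This function is harmonic, $g\ge f$, and $g(s)\ge v_s(D)>f(s)$. By (H), $g(\emptyset)>f(\emptyset)=\gamma$. But $W_j\cup D\in\mathcal{W}$ for all $j$, so $g(\emptyset)\le\gamma$, a contradiction.
\end{proof}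

The pieces will carry decided values of a name, and these values define a function on the union only if the pieces are disjoint. Differences of closed sets are not closed, so we cannot simply subtract; we apply the proposition a second time.

\begin{proposition}\label{prop:disj}
If, in addition, every closed positive subset of a member of $\mathcal{D}$ is in $\mathcal{D}$, then the sets $D_i$ in Proposition~\ref{prop:exh} can be chosen pairwise disjoint.
\end{proposition}

\begin{proof}
We may assume $\varepsilon<\varphi(K)$. Take $D_1,\dots,D_r\in\mathcal{D}$ contained in $K$ whose union $D$ satisfies $\varphi(D)>\varphi(K)-\varepsilon/2>0$. Let $\mathcal{E}$ be the family of closed positive $E\subseteq D$ such that, for each $i$, $E\subseteq D_i$ or $E\cap D_i=\emptyset$. This family is dense in $D$. Indeed, given a closed positive $E^0\subseteq D$, Lemma~\ref{lem:inout} yields closed positive sets $E^0\supseteq E^1\supseteq\dots\supseteq E^r$ with $E^i$ contained in $D_i$ or disjoint from it, and $E^r\in\mathcal{E}$.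

Proposition~\ref{prop:exh} for $D$ and $\mathcal{E}$ gives $E_1,\dots,E_q\in\mathcal{E}$ with $\varphi(\bigcup_uE_u)>\varphi(D)-\varepsilon/2>\varphi(K)-\varepsilon$. Each $E_u$ is a nonempty subset of $D$, so it meets some $D_i$ and is therefore contained in it; let $i(u)$ be the least $i$ with $E_u\subseteq D_i$. Put $D_i^*=\bigcup\{E_u:i(u)=i\}\subseteq D_i$. The nonempty $D^*_i$ are closed positive subsets of $D_i$, hence belong to $\mathcal{D}$, and their union is $\bigcup_uE_u$. If $i<i(u)$, then $E_u\not\subseteq D_i$, so $E_u\cap D_i=\emptyset$. Hence $D^*_i\cap D^*_{k}=\emptyset$ for $i<k$.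
\end{proof}

\section{Thinning out for a continuous function}\label{sec:thin}

We now carry out Example~\ref{ex:two} in general. The thinning goes from higher levels to lower ones, and the tree has no top level. So we first treat finitely many coordinates of $F$, with a loss that does not depend on their number, and then pass to a limit using (V5).

\begin{proposition}\label{prop:thin}
Let $C\subseteq\omega$ be infinite with $C\cap A=\emptyset$, let $K\subseteq X$ be closed and positive, and let $F\colon K\to\prod_{n\in C}b_n$ be continuous. There is a closed $H\subseteq K$ with $\varphi(H)\ge\frac12\varphi(K)$ such that $F(x)(n)=F(y)(n)$ whenever $n\in C$, $x,y\in H$ and $x{\restriction}n=y{\restriction}n$. Consequently $S(n)=\{F(x)(n):x\in H\}$ defines a $C$-slalom.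
\end{proposition}

\begin{proof}
For each $n\in C$ the map $x\mapsto F(x)(n)$ is continuous from a compact space to a finite discrete set, so it depends only on $x{\restriction}l$ for some $l$.

\emph{Step 1: finitely many coordinates.} Fix $M\in\omega$ and choose $h$ such that $F(x)(n)$ depends only on $x{\restriction}h$ for all $n\in C\cap M$. Let $\lambda_k=\prod_{k\le i<h}N_i^{-1/p_i}$ for $k\le h$. By downward induction on $k\le h$ we construct, for each $s\in L_k$, a closed set $H_s\subseteq K\cap X_s$ such that
\begin{itemize}
\item[(a)] $v_s(H_s)\ge\lambda_kv_s(K)$;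
\item[(b)] $F(x)(n)=F(y)(n)$ whenever $n\in C\cap M$, $x,y\in H_s$ and $x{\restriction}n=y{\restriction}n$.
\end{itemize}
For $k=h$ let $H_s=K\cap X_s$. Then (a) holds by (V1), and (b) holds because all points of $H_s$ agree below $h$.

Let $k<h$ and $s\in L_k$. If $k\notin A$, then $s^\frown0$ is the only successor of $s$, and $v_s=v_{s^\frown0}$ by (V2). Let $H_s=H_{s^\frown0}$; (b) is inherited, and (a) holds as $\lambda_k\le\lambda_{k+1}$.

Suppose $k\in A$, and let $J=\{n\in C\cap M:n<k\}$. Any two points of $H_{s^\frown i}$ agree below $k+1$, so by (b) the tuple $F(x){\restriction}J$ is the same for all $x\in H_{s^\frown i}$. Take this tuple as the color of $i$ if $H_{s^\frown i}\ne\emptyset$, and take any element of $\prod_{n\in J}b_n$ otherwise. There are at most $\prod_{n<k}b_n=N_k$ colors. Let $w_i=v_{s^\frown i}(H_{s^\frown i})$, let $B$ be a color class with $\Phi_k(w1_B)\ge N_k^{-1/p_k}\Phi_k(w)$, given by ($\Phi$3), and let $H_s=\bigcup_{i\in B}H_{s^\frown i}$. By (V1), $v_{s^\frown i}(H_s)$ is $w_i$ for $i\in B$ and $0$ otherwise. So (V2) and the induction hypothesis give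
\[
v_s(H_s)=\Phi_k(w1_B)\ge N_k^{-1/p_k}\,\Phi_k\big((\lambda_{k+1}v_{s^\frown i}(K))_i\big)=\lambda_kv_s(K).
\]
For (b) let $n\in C\cap M$ and $x,y\in H_s$ with $x{\restriction}n=y{\restriction}n$. If $n<k$, then $n\in J$, and $x(k)$, $y(k)$ have the same color. If $n>k$, then $x(k)=y(k)$, so $x$ and $y$ lie in the same $H_{s^\frown i}$. The case $n=k$ does not occur, because $k\in A$ and $n\in C$. This is the only use of $C\cap A=\emptyset$.

Let $H^M=H_\emptyset$. By (a) and \eqref{eq:params}, $\varphi(H^M)\ge\frac12\varphi(K)$.

\emph{Step 2: the limit.} Each $\mathcal{P}(L_l)$ is finite, so a diagonal argument gives an infinite set $\mathcal{M}\subseteq\omega$ and sets $E_l\subseteq L_l$ such that for each $l$ we have $H^M{\restriction}l=E_l$ for all large $M\in\mathcal{M}$. Let $H=\bigcap_lX_{E_l}$. Taking $M$ large for both $l$ and $l+1$, we see that $E_l=\{t{\restriction}l:t\in E_{l+1}\}$. Hence every node of $E_l$ lies on a branch in $H$, that is, $H{\restriction}l=E_l$. Since $E_l\subseteq K{\restriction}l$ and $K$ is closed, $H\subseteq K$. By (V5), $\varphi(H)\ge\frac12\varphi(K)$.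

Let $n\in C$ and $x,y\in H$ with $x{\restriction}n=y{\restriction}n$. Choose $l\ge n$ such that $F(\cdot)(n)$ depends only on the first $l$ coordinates, then $M>n$ in $\mathcal{M}$ with $H^M{\restriction}l=H{\restriction}l$, and then $\bar x,\bar y\in H^M$ with $\bar x{\restriction}l=x{\restriction}l$ and $\bar y{\restriction}l=y{\restriction}l$. Then $\bar x{\restriction}n=\bar y{\restriction}n$, so (b) for $H^M$ gives $F(x)(n)=F(\bar x)(n)=F(\bar y)(n)=F(y)(n)$.

Finally $S(n)\ne\emptyset$ as $H$ is positive, and $|S(n)|\le|L_n|=\prod_{i\in A\cap n}b_i\le N_n$.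
\end{proof}

\section{The ideal $\mathcal{I}_A$ and the generic branch}\label{sec:ideal}

A set of nodes accumulates on a closed set of branches, and we call it small if that closed set is null.

\begin{definition}\label{def:ideal}
For $a\subseteq\mathbb{T}$ let
\[
\partial a=\{x\in X:a\cap\mathbb{T}_{x\restriction m}\ne\emptyset\text{ for all }m\},\qquad \mathcal{I}_A=\{a\subseteq\mathbb{T}:\varphi(\partial a)=0\}.
\]
\end{definition}

\begin{lemma}\label{lem:partial}
Let $a,c\subseteq\mathbb{T}$, $s\in\mathbb{T}$ and $l\in\omega$.
\begin{itemize}
\item[(i)] $\partial a$ is closed, $a\subseteq c$ implies $\partial a\subseteq\partial c$, and $\partial(a\cup c)=\partial a\cup\partial c$.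
\item[(ii)] $\partial\mathbb{T}=X$ and $\partial(a\cap\mathbb{T}_s)=\partial a\cap X_s$.
\item[(iii)] $(\partial a){\restriction}l=\{t\in L_l:a\cap\mathbb{T}_t\text{ is infinite}\}$. In particular $\partial a=\emptyset$ if and only if $a$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $a\cap\mathbb{T}_{x\restriction m}=\emptyset$, then $X_{x\restriction m}$ is a neighborhood of $x$ disjoint from $\partial a$. Monotonicity holds by definition. If $m$ witnesses $x\notin\partial a$ and $k$ witnesses $x\notin\partial c$, then $\max(m,k)$ witnesses $x\notin\partial(a\cup c)$.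

(ii) If $x\notin X_s$, then $\mathbb{T}_s\cap\mathbb{T}_{x\restriction|s|}=\emptyset$. If $x\in X_s$, then $\mathbb{T}_{x\restriction m}\subseteq\mathbb{T}_s$ for $m\ge|s|$, so $a$ and $a\cap\mathbb{T}_s$ have the same intersection with $\mathbb{T}_{x\restriction m}$.

(iii) If $t=x{\restriction}l$ with $x\in\partial a$, then $a\cap\mathbb{T}_t$ contains a node of length at least $m$ for each $m\ge l$. Conversely, if $a\cap\mathbb{T}_t$ is infinite, then so is $a\cap\mathbb{T}_{t^\frown i}$ for one of the finitely many $i$, and repeating this produces a branch in $\partial a\cap X_t$. For the last claim take $l=0$.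
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:capture}(a)]
By Lemma~\ref{lem:partial}(i),(iii) and (V1), $\mathcal{I}_A$ is closed under subsets and finite unions and contains all finite sets; $\mathbb{T}\notin\mathcal{I}_A$ because $\varphi(X)=1$. We claim that $a\in\mathcal{I}_A$ if and only if
\[
\forall j\ge1\ \ \exists l\ \ \exists E\subseteq L_l\ \ \big[\,\|1_E\|_\emptyset<1/j\ \text{ and }\ a\cap\mathbb{T}_t\text{ is finite for all }t\in L_l\setminus E\,\big].
\]
By Lemma~\ref{lem:partial}(iii) the second clause says $(\partial a){\restriction}l\subseteq E$. So by monotonicity the formula says that $\inf_l\|1_{(\partial a)\restriction l}\|_\emptyset=0$, which is the claim. The set of $a$ with $a\cap\mathbb{T}_t$ finite is the union over $m$ of the closed sets $\{a:a\cap\mathbb{T}_t\subseteq\bigcup_{k<m}L_k\}$. Finite intersections and countable unions of $F_\sigma$ sets are $F_\sigma$, so $\mathcal{I}_A$ is $F_{\sigma\delta}$.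
\end{proof}

\begin{remark}
If all exponents $p_n$ are replaced by $1$, then $\|1_E\|_\emptyset=|E|/|L_l|$, so $\varphi$ becomes the uniform product measure. If every $\Phi_n$ is replaced by the maximum, then $\varphi(K)=1$ for all nonempty closed $K$, and the ideal becomes $\mathrm{Fin}$ by Lemma~\ref{lem:partial}(iii). The ideal is also $\mathrm{Fin}$ if $A$ is finite, since then points are positive by the formula of Lemma~\ref{lem:box}.
\end{remark}

The next lemma lets us shrink a condition to any prescribed closed part of its boundary. It also takes the place of $\sigma$-closure: by (V5) it shows that conditions $[c_j]$ with $c_0\supseteq c_1\supseteq\cdots$ have a common lower bound as soon as $\inf_j\varphi(\partial c_j)>0$.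

\begin{lemma}\label{lem:real}
Let $c_0\supseteq c_1\supseteq\cdots$ be subsets of $\mathbb{T}$ and let $K\subseteq\bigcap_j\partial c_j$ be closed. There is $c\subseteq c_0$ with $\partial c=K$ and $c\setminus c_j$ finite for all $j$. In particular, if $K\subseteq\partial d$ is closed, there is $c\subseteq d$ with $\partial c=K$.
\end{lemma}

\begin{proof}
For $m\in\omega$ and $s\in K{\restriction}m$ pick $t_s\in c_m\cap\mathbb{T}_s$; this set is nonempty because $s=x{\restriction}m$ for some $x\in K\subseteq\partial c_m$. Let $c$ be the set of all nodes $t_s$. Then $c\subseteq c_0$, and $c\setminus c_j\subseteq\{t_s:|s|<j\}$ is finite. If $x\in K$, then $t_{x\restriction m}\in c\cap\mathbb{T}_{x\restriction m}$ for all $m$, so $x\in\partial c$. If $x\notin K$, fix $m$ with $X_{x\restriction m}\cap K=\emptyset$. If $t_s$ extends $x{\restriction}m$ and $|s|\ge m$, then $s$ extends $x{\restriction}m$, as both are initial segments of $t_s$, and this contradicts $X_s\cap K\ne\emptyset$. So $c\cap\mathbb{T}_{x\restriction m}\subseteq\{t_s:|s|<m\}$ is finite, and $x\notin\partial c$ by Lemma~\ref{lem:partial}(iii). For the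 last sentence take $c_j=d$ for all $j$.
\end{proof}

Let $G$ be $V$-generic for $\mathbb{Q}_A$. For each $k$ the tree $\mathbb{T}$ is, up to a finite set, the disjoint union of the finitely many cones $\mathbb{T}_s$, $s\in L_k$. By (F2) there is exactly one $s_k\in L_k$ with $[\mathbb{T}_{s_k}]\in G$. Any two of these cones intersect, so the nodes $s_k$ are comparable, and $x_G=\bigcup_ks_k$ is an element of $\prod_n\beta_n$ in $V[G]$, the \emph{generic branch}. A condition $[c]$ with $c\subseteq\mathbb{T}_s$ forces $s\subset x_G$.

\begin{proof}[Proof of Theorem~\ref{thm:capture}(b)]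
Let $C\subseteq A$ be infinite. Then $\beta_n=b_n$ on $C$, so $x_G{\restriction}C\in\prod_{n\in C}b_n$. Let $S\in V$ be a $C$-slalom and $a\in\mathcal{I}_A^+$. By (F1) it suffices to find a condition below $[a]$ forcing that $S$ does not capture $x_G{\restriction}C$. Let $K_S=\prod_nB_n$, where $B_n=S(n)$ for $n\in C$ and $B_n=\beta_n$ otherwise. By Lemma~\ref{lem:box} and \eqref{eq:params},
\[
\varphi(K_S)\le\prod_{n\in C}(N_n/b_n)^{1/p_n}=\prod_{n\in C}\tfrac12=0,
\]
because $C$ is infinite. So $\partial a\cap K_S$ is null, and Lemma~\ref{lem:inout} gives a node $t$ such that $X_t\cap K_S=\emptyset$ and $\partial a\cap X_t=\partial(a\cap\mathbb{T}_t)$ is positive. Thus $[a\cap\mathbb{T}_t]\le[a]$ is a condition, and it forces $t\subset x_G$. All $B_n$ are nonempty, so $X_t\cap K_S=\emptyset$ means that $t(n)\notin B_n$ for some $n<|t|$. Then $n\in C$, and the condition forces $x_G(n)\notin S(n)$.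
\end{proof}

\section{Continuous reading of names}\label{sec:read}

A condition $[a]$ carries more information than its boundary. Let $a_0$ and $a_1$ be the sets of nodes of even and of odd length. Then $\partial a_0=\partial a_1=X$, but $[a_0]\perp[a_1]$. If $\dot y$ names the $i$ with $[a_i]\in G$, then both values of $\dot y$ are decided by conditions with boundary $X$. A value can be assigned to a branch only after the boundaries of the deciding conditions have been made disjoint, which is what Proposition~\ref{prop:disj} does.

\begin{proposition}\label{prop:read}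
Let $a\in\mathcal{I}_A^+$ and $[a]\Vdash\dot g\colon\omega\to V$. There are a closed positive set $K_\omega\subseteq\partial a$ and continuous functions $F_j$ $(j\in\omega)$ from $K_\omega$ to finite discrete sets such that for every closed positive $H\subseteq K_\omega$ there is $c\subseteq a$ with $\partial c=H$ and $[c]\Vdash\forall j\ \dot g(j)\in F_j[H]$. Each value of $F_j$ is forced to equal $\dot g(j)$ by some condition below $[a]$.
\end{proposition}

\begin{proof}
We construct $a=c_0\supseteq c_1\supseteq\cdots$ with $K_j=\partial c_j$ positive. Given $c_j$, let $\mathcal{D}_j$ be the family of closed positive $D\subseteq K_j$ for which there is $d\subseteq c_j$ with $\partial d=D$ such that $[d]$ decides $\dot g(j)$.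

\emph{$\mathcal{D}_j$ contains the closed positive subsets of its members.} If $d$ is a witness for $D$ and $D^*\subseteq D$ is closed and positive, Lemma~\ref{lem:real} gives $d^*\subseteq d$ with $\partial d^*=D^*$, and the condition $[d^*]\le[d]$ decides $\dot g(j)$.

\emph{$\mathcal{D}_j$ is dense in $K_j$.} Let $D_0\subseteq K_j$ be closed and positive. Take $d_0\subseteq c_j$ with $\partial d_0=D_0$, then $[d_1]\le[d_0]$ deciding $\dot g(j)$ by (F1), and let $d=d_0\cap d_1$. Since $d_1\setminus d_0\in\mathcal{I}_A$, we have $[d]=[d_1]$. So $\partial d$ is positive, $\partial d\subseteq D_0$, and $\partial d\in\mathcal{D}_j$.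

By Proposition~\ref{prop:disj} there are pairwise disjoint $D^j_1,\dots,D^j_{r_j}\in\mathcal{D}_j$ with
\[
\varphi\Big(\bigcup_iD^j_i\Big)>\varphi(K_j)-2^{-j-2}\varphi(\partial a).
\]
Let $d^j_i\subseteq c_j$ be witnesses, $[d^j_i]\Vdash\dot g(j)=\check e^{\,j}_i$, and let $c_{j+1}=\bigcup_id^j_i$. Then $K_{j+1}=\bigcup_iD^j_i$ by Lemma~\ref{lem:partial}(i). As $\sum_j2^{-j-2}=\frac12$, we have $\varphi(K_j)>\frac12\varphi(\partial a)$ for all $j$, so $K_\omega=\bigcap_jK_j$ is positive by (V5). Let $F_j(x)=e^j_i$ for $x\in K_\omega\cap D^j_i$. The sets $K_\omega\cap D^j_i$, $1\le i\le r_j$, are closed, pairwise disjoint and cover $K_\omega$, so $F_j$ is well defined and continuous.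

Let $H\subseteq K_\omega$ be closed and positive. By Lemma~\ref{lem:real} there is $c\subseteq a$ with $\partial c=H$ and $c\setminus c_j$ finite for all $j$. Let $G\ni[c]$ be generic and fix $j$. Since $[c]\le[c_{j+1}]=\bigvee_i[d^j_i]$, (F2) gives $i$ with $[d^j_i]\in G$ and $[c\cap d^j_i]\in G$. So $\dot g(j)$ is interpreted as $e^j_i$, and $c\cap d^j_i$ is $\mathcal{I}_A$-positive, whence
\[
\emptyset\ne\partial(c\cap d^j_i)\subseteq\partial c\cap\partial d^j_i=H\cap D^j_i .
\]
Any point $x$ of $H\cap D^j_i$ has $F_j(x)=e^j_i$, so $e^j_i\in F_j[H]$.
\end{proof}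

\begin{proof}[Proof of Theorem~\ref{thm:capture}(c)]
Let $C=\{n_0<n_1<\cdots\}$ be disjoint from $A$, and let $[a]\Vdash\dot z\in\prod_{n\in C}b_n$. Apply Proposition~\ref{prop:read} to the name $\dot g$ with $\dot g(j)=\dot z(n_j)$. By its last sentence $F_j$ has values in $b_{n_j}$, so $F(x)(n_j)=F_j(x)$ defines a continuous map $F\colon K_\omega\to\prod_{n\in C}b_n$. Let $H\subseteq K_\omega$ and the $C$-slalom $S\in V$ be given by Proposition~\ref{prop:thin}. The condition $[c]\le[a]$ given by Proposition~\ref{prop:read} for $H$ forces $\dot z(n_j)\in F_j[H]=S(n_j)$ for all $j$. So below every condition forcing $\dot z\in\prod_{n\in C}b_n$ there is one forcing that $\dot z$ is captured by a slalom from $V$, and (c) follows by (F1).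
\end{proof}

This completes the proof of Theorem~\ref{thm:capture}, and with it that of Theorem~\ref{thm:main}.

\section{Comparing the quotients: Theorem~\ref{thm:more}(1)--(3)}\label{sec:compare}

Superscripts $A$ and $B$ indicate the set for which an object of Section~\ref{sec:phi} is computed.

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
By (F4) we may assume that $G$ is $V$-generic for $\mathbb{Q}_B$ and that $V[G]$ contains a $V$-generic filter $G_0$ for $\mathbb{Q}_A$. Let $C=A\setminus B$. By Theorem~\ref{thm:capture}(b) some $z\in V[G_0]\subseteq V[G]$ in $\prod_{n\in C}b_n$ is captured by no $C$-slalom of $V$. Whether $S$ captures $z$ does not depend on the model, so this contradicts Theorem~\ref{thm:capture}(c) for $B$.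
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
(i)$\Rightarrow$(ii). Choose $m$ with $A\setminus m=B\setminus m$. Then $\beta^A_n=\beta^B_n$ and $\Phi^A_n=\Phi^B_n$ for $n\ge m$. Fix $s\in L^A_m$ and $r\in L^B_m$, and let $a=\mathbb{T}^A_s$, $d=\mathbb{T}^B_r$. Let $\theta$ replace the initial segment $s$ by $r$ and keep all coordinates from $m$ on. This defines a bijection $a\to d$ that preserves length and extension, and a homeomorphism $X^A_s\to X^B_r$, with $\theta(x{\restriction}k)=\theta(x){\restriction}k$ for $k\ge m$.

Let $e\subseteq a$. By Lemma~\ref{lem:partial}(ii), $\partial e\subseteq X^A_s$ and $\partial\theta[e]\subseteq X^B_r$. For $x\in X^A_s$ and $k\ge m$ the map $\theta$ carries $\mathbb{T}^A_{x\restriction k}$ onto $\mathbb{T}^B_{\theta(x)\restriction k}$, so $\partial\theta[e]=\theta[\partial e]$. For closed $K\subseteq X^A_s$ and $l\ge m$, downward induction gives $\|1_{K\restriction l}\|^A_t=\|1_{\theta[K]\restriction l}\|^B_{\theta(t)}$ for $t\in a$ with $|t|\le l$, since the same means are applied on both sides. Hence $v^A_s(K)=v^B_r(\theta[K])$, and by (V4) $K$ is positive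 if and only if $\theta[K]$ is. So $e\in\mathcal{I}_A$ if and only if $\theta[e]\in\mathcal{I}_B$. The sets $a$ and $d$ are positive by (V3) and (V4), as $\partial a=X^A_s$ and $\partial d=X^B_r$.

(ii)$\Rightarrow$(iii). The map $[e]\mapsto[e\cap a]$ identifies $\mathbb{Q}_A$ below $[a]$ with the nonzero part of $\mathcal{P}(a)/(\mathcal{I}_A{\restriction}a)$, and the same holds for $B$ and $d$. The bijection induces an isomorphism of these two algebras.

(iii)$\Rightarrow$(i). By (F3), $\mathbb{Q}_A$ below $[a]$ and $\mathbb{Q}_B$ below $[d]$ have the same generic extensions, so an extension by either contains a generic filter for the other. Part (1), applied to $(A,B)$ and to $(B,A)$, shows that $A\setminus B$ and $B\setminus A$ are finite.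
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
Given $[a]$, apply Proposition~\ref{prop:read} with $H=K_\omega$ and let $E_j=F_j[K_\omega]$. If $\dot g$ names a function into $\omega$, then $E_j\subseteq\omega$ and the stronger condition forces $\dot g(j)\le\max E_j$ for all $j$. If $\dot g$ names a function into $\omega_1$, it forces the range of $\dot g$ into the set $\bigcup_jE_j$, which is countable in $V$, so $\dot g$ is not onto.
\end{proof}

\section{Quotients by $F_\sigma$ ideals: Theorem~\ref{thm:more}(4)}\label{sec:Fsigma}

A forcing notion is \emph{$\sigma$-closed} if every decreasing $\omega$-sequence of conditions has a lower bound; then so does every nonempty countable chain. It is \emph{atomless} if every condition has two incompatible extensions. A $\sigma$-closed forcing notion adds no new function $\omega\to V$: below any condition decide $\dot g(0),\dot g(1),\dots$ along a decreasing sequence and take a lower bound.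

A \emph{submeasure} on $\omega$ is a function $\psi\colon\mathcal{P}(\omega)\to[0,\infty]$ with $\psi(\emptyset)=0$ that is monotone and subadditive; it is \emph{lower semicontinuous} if $\psi(Y)=\lim_n\psi(Y\cap n)$ for all $Y$. By Mazur \cite{Mazur}, every $F_\sigma$ ideal has the form $\mathcal{I}=\{Y:\psi(Y)<\infty\}$ for a lower semicontinuous submeasure $\psi$.

\begin{lemma}\label{lem:Fsigma}
If $\mathcal{I}$ is an $F_\sigma$ ideal, then $\mathcal{P}(\omega)/\mathcal{I}$ is $\sigma$-closed and atomless.
\end{lemma}

\begin{proof}
Let $\psi$ be as above. A positive set $Y$ has $\psi(Y)=\infty$, so by lower semicontinuity it has finite subsets of arbitrarily large submeasure. Conversely, a set containing sets of arbitrarily large submeasure is positive.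

Let $[Y_0]\ge[Y_1]\ge\cdots$. Replacing $Y_n$ by $\bigcap_{i\le n}Y_i$ does not change its class, so we may assume $Y_0\supseteq Y_1\supseteq\cdots$. Choose finite $f_n\subseteq Y_n$ with $\psi(f_n)\ge n$. Then $Y=\bigcup_nf_n$ is positive and $Y\setminus Y_m\subseteq\bigcup_{n<m}f_n$ is finite, so $[Y]$ is a lower bound.

Let $Y$ be positive. Removing a finite set from $Y$ leaves a positive set, so we can choose finite $f_n\subseteq Y\setminus\bigcup_{i<n}f_i$ with $\psi(f_n)\ge n$. Then $\bigcup_nf_{2n}$ and $\bigcup_nf_{2n+1}$ are disjoint positive subsets of $Y$.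
\end{proof}

Let $\Lambda=\bigcup_{\lambda<\omega_1}\omega_1^{\lambda+1}$ be the set of sequences of countable ordinals whose length is a countable successor ordinal, ordered by $\supseteq$.

\begin{lemma}\label{lem:CH}
Assume CH. Every $\sigma$-closed atomless forcing notion $\mathbb{P}$ of size at most $\omega_1$ has a dense subset isomorphic to $(\Lambda,\supseteq)$.
\end{lemma}

\begin{proof}
Below every condition $p$ there is an antichain (a set of pairwise incompatible conditions) of size $\omega_1$: choose $p_\emptyset=p$ and incompatible $p_{u^\frown0},p_{u^\frown1}\le p_u$ for $u\in2^{<\omega}$, and take a lower bound along each of the $\mathfrak{c}=\omega_1$ branches.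

Write $\mathbb{P}=\{p_\lambda:\lambda<\omega_1\}$. We build a tree of conditions whose level $\lambda$ settles the relation to $p_\lambda$. By recursion on $\lambda<\omega_1$ we define $q_\tau$ for $\tau\in\omega_1^{\lambda+1}$ so that $q_\tau\le q_{\tau\restriction(\eta+1)}$ for $\eta\le\lambda$. For $\rho\in\omega_1^\lambda$ let
\[
D_\rho=\{q\in\mathbb{P}:q\le q_{\rho\restriction(\eta+1)}\text{ for all }\eta<\lambda\},\qquad D^*_\rho=\{q\in D_\rho:q\le p_\lambda\text{ or }q\perp p_\lambda\}.
\]
Both sets are downward closed, and $D_\rho\ne\emptyset$ because the conditions $q_{\rho\restriction(\eta+1)}$ form a countable chain. Every $q\in D_\rho$ has an extension in $D^*_\rho$: itself if $q\perp p_\lambda$, and a common extension with $p_\lambda$ otherwise. So $D^*_\rho$ contains an antichain of size $\omega_1$, which extends to an antichain that is maximal among those contained in $D^*_\rho$; its size is $\omega_1$ as $|\mathbb{P}|\le\omega_1$. Let $\{q_{\rho^\frown\xi}:\xi<\omega_1\}$ be a one-to-one enumeration of it. Every $q\in D_\rho$ is compatible with some $q_{\rho^\frown\xi}$, since this holds for its extensions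 in $D^*_\rho$ by maximality.

\emph{Density.} Fix $\lambda$. By recursion on $\eta\le\lambda$ we choose $\tau(\eta)<\omega_1$ and decreasing conditions $r_\eta\le p_\lambda$ with $r_\eta\le q_{\tau\restriction(\eta+1)}$. At step $\eta$ let $r$ be a lower bound of $p_\lambda$ and all $r_\zeta$, $\zeta<\eta$. Then $r\in D_{\tau\restriction\eta}$, so $r$ is compatible with some $q_{(\tau\restriction\eta)^\frown\xi}$; let $\tau(\eta)=\xi$ and let $r_\eta$ be a common extension. At the end $\tau\in\omega_1^{\lambda+1}$, and $r_\lambda$ shows that $q_\tau$ is compatible with $p_\lambda$. As $q_\tau\in D^*_{\tau\restriction\lambda}$, we get $q_\tau\le p_\lambda$.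

\emph{Isomorphism.} If $\tau\supseteq\tau'$, then $q_\tau\le q_{\tau'}$ by construction. If $\tau$ and $\tau'$ are incomparable and $\eta$ is least with $\tau(\eta)\ne\tau'(\eta)$, then $q_{\tau\restriction(\eta+1)}$ and $q_{\tau'\restriction(\eta+1)}$ are distinct members of one antichain, so $q_\tau\perp q_{\tau'}$. If $\tau\subsetneq\tau'$, choose $\xi$ with $\tau^\frown\xi\not\subseteq\tau'$; then $\tau^\frown\xi$ and $\tau'$ are incomparable, so $q_{\tau^\frown\xi}\le q_\tau$ is incompatible with $q_{\tau'}$, and $q_\tau\not\le q_{\tau'}$. Thus $q_\tau\le q_{\tau'}$ if and only if $\tau\supseteq\tau'$.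
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(4)]
By Theorem~\ref{thm:capture}(b) with $C=A$, the forcing $\mathbb{Q}_A$ adds some $z\in\prod_{n\in A}b_n$ that no slalom from $V$ captures, and $z\notin V$ since otherwise $n\mapsto\{z(n)\}$ would capture it. So $\mathbb{Q}_A$ is not $\sigma$-closed, and $\mathcal{I}_A$ is not $F_\sigma$ by Lemma~\ref{lem:Fsigma}.

Assume CH. The quotient by an $F_\sigma$ ideal has size at most $\mathfrak{c}=\omega_1$, so by Lemmas~\ref{lem:Fsigma} and~\ref{lem:CH} and (F3) it is forcing equivalent to $(\Lambda,\supseteq)$, which does not depend on the ideal. Hence under CH these quotients form exactly one class. Since CH is consistent with ZFC if ZFC is consistent, ZFC, if consistent, does not prove Theorem~\ref{thm:main} with $F_\sigma$ in place of $F_{\sigma\delta}$.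
\end{proof}

\begin{thebibliography}{9}

\bibitem{FP}
\emph{Forcing properties of Boolean algebras of type $\mathcal{P}(\omega)/\mathcal{I}$},
\texttt{https://www.matmor.unam.mx/\textasciitilde oguzman/ForcingPropertiesQuotients.pdf}

\bibitem{Mazur}
Mazur, \emph{$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $\mathcal{P}(\omega)/I$}, Fund. Math. 138 (1991).

\end{thebibliography}
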